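\title{Counting finite modules on a singular curve: the role of the embedding dimension}

\begin{abstract}
For a scheme $X$ of finite type over $\mathbb F_q$, let $\hat Z_X(x)$ be the generating series of the coherent sheaves of finite length on $X$, each counted with weight $1/|\operatorname{Aut}M|$. We consider the conjecture that for a reduced curve $X$ with normalization $\tilde X$ one has $\hat Z_X=\hat Z_{\tilde X}H_X$ with $H_X$ entire. We show that the conjecture is false: for the four coordinate axes in $\mathbb A^4$ the series $\hat Z_X$ has radius of convergence $0$. We then show that the statement holds exactly when every closed point of $X$ has embedding dimension at most $2$. In embedding dimension $3$ the local series has radius of convergence at most $1$, and both values $1$ and $0$ occur.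
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $q$ be a prime power and let $X$ be a scheme of finite type over $\mathbb F_q$. Consider the power series
\[
\hat Z_X(x)=\sum_M\frac{1}{|\operatorname{Aut}M|}\,x^{\dim_{\mathbb F_q}H^0(X;M)},
\]
where $M$ runs over the isomorphism classes of coherent sheaves of finite length (equivalently, of finite support) on $X$. The exponent of $x$ records the size of $M$, so that $\hat\zeta_X(s)=\hat Z_X(q^{-s})$ is the Dirichlet series $\sum_M|\operatorname{Aut}M|^{-1}|H^0(X;M)|^{-s}$. The weight turns the count into a count of matrices: if $X=\operatorname{Spec}\mathbb F_q[u_1,\dots,u_e]/I$, then the coefficient of $x^n$ is the number of $e$-tuples of commuting $n\times n$ matrices over $\mathbb F_q$ that satisfy the equations in $I$, divided by $|GL_n(\mathbb F_q)|$ (Lemma~\ref{lem:matrices}).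

Throughout, a \emph{curve} is a scheme of finite type over $\mathbb F_q$ that is pure of dimension $1$. The resolution of singularities of a reduced curve $X$ is its normalization, which we denote by $\tilde X$. For a regular curve $Y$ the series is expressed through the usual zeta function $Z_Y(t)=\prod_p(1-t^{\deg p})^{-1}$:
\[
\hat Z_Y(x)=\prod_{i\ge1}Z_Y(q^{-i}x),
\]
and this is a meromorphic function on $\mathbb C$ (Section~\ref{sec:reduction}). For the affine line the formula reads $\sum_n q^{n^2}x^n/|GL_n(\mathbb F_q)|=\prod_{i\ge1}(1-q^{1-i}x)^{-1}$. The following conjecture, posed in \cite{talk}, predicts that singularities change $\hat Z$ only by an entire factor.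

\medskip
\noindent\textbf{Conjecture.} \emph{Let $X$ be a reduced curve over $\mathbb F_q$. Then $\hat Z_X(x)$ has a meromorphic continuation to $\mathbb C$ given by $\hat Z_X(x)=\hat Z_{\tilde X}(x)H_X(x)$ for some entire function $H_X(x)$.}
\medskip

The guess is a natural one. The curves $X$ and $\tilde X$ differ at finitely many points, so $\hat Z_X/\hat Z_{\tilde X}$ is a finite product of local factors. For the usual zeta function the factor at a singular point $p$ is $\prod_{p'\mapsto p}(1-t^{\deg p'})/(1-t^{\deg p})$, a polynomial, because $p$ has a preimage and $\deg p$ divides $\deg p'$. Moreover, for every reduced curve the local factor of $\hat Z_X/\hat Z_{\tilde X}$ is a coefficientwise limit of explicit polynomials, one for each rank $d$ (Remark~\ref{rem:poly}). The question is whether these polynomials satisfy bounds that are uniform in $d$.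

For a closed point $p$ of $X$ put $R_p=\hat{\mathcal O}_{X,p}$, with maximal ideal $\mathfrak m$ and residue field $\kappa=\kappa(p)$, and let $e_p=\dim_\kappa\mathfrak m/\mathfrak m^2$ be the \emph{embedding dimension}. This invariant enters already in length two. Let $\kappa=\mathbb F_q$ and $e=e_p$. A module over $R_p$ with $q^2$ elements is either $\kappa^2$, or it is not killed by $\mathfrak m$ and is then cyclic, of the form $R_p/I$ with $I/\mathfrak m^2$ a hyperplane of $\mathfrak m/\mathfrak m^2$. There are $(q^e-1)/(q-1)$ such ideals, and $\operatorname{Aut}(R_p/I)=(R_p/I)^\times$ has order $q(q-1)$. The sheaves of length two supported at $p$ therefore contribute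
\[
\frac1{|GL_2(\mathbb F_q)|}+\frac{q^e-1}{q(q-1)^2},
\]
and the second term has the order of magnitude $q^{e-3}$. In length $2a$ the same mechanism produces $q^{(e-3)a^2}$, and the sign of $e-3$ governs the answer.

\begin{theorem}\label{thm:disproof}
Let $X$ be a reduced curve with a closed point $p$ such that $e_p\ge4$. Then $\hat Z_X(x)$ has radius of convergence $0$. So it is not the expansion at $0$ of any meromorphic function, and the conjecture fails for $X$. Examples are the four coordinate axes $\operatorname{Spec}\mathbb F_q[u_1,\dots,u_4]/(u_iu_j)_{i<j}$ and the integral curve $\operatorname{Spec}\mathbb F_q[T^4,T^5,T^6,T^7]$.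
\end{theorem}

\begin{theorem}\label{thm:class}
Let $X$ be a reduced curve. The statement of the conjecture holds for $X$ if and only if $e_p\le2$ for all closed points $p$. In that case $H_X=\sum h_nx^n$ with $|h_n|\le Cq^{-\varepsilon n^2}$ for some $C,\varepsilon>0$.
\end{theorem}

The classification has a local form. For a ring $B$ containing $\mathbb F_q$ let $\hat Z_B(x)=\sum_M x^{\ell(M)}/|\operatorname{Aut}M|$, summed over the isomorphism classes of finite $B$-modules, where $\ell(M)=\dim_{\mathbb F_q}M$.

\begin{theorem}\label{thm:local}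
Let $p$ be a closed point of a reduced curve, let $R=R_p$, $\kappa=\kappa(p)$ and $e=e_p$, let $\tilde R$ be the normalization of $R$, and put $H_R=\hat Z_R/\hat Z_{\tilde R}$.
\begin{itemize}
\item[(a)] If $e\le2$, then $H_R$ is entire, with coefficients $O(q^{-\varepsilon n^2})$ for some $\varepsilon>0$.
\item[(b)] If $e=3$, then $\hat Z_R$ and $H_R$ have radius of convergence at most $1$. The value $1$ is attained for the three axes $\mathbb F_q[[u,v,w]]/(uv,vw,uw)$. The value $0$ is attained whenever $R/\mathfrak m^3\cong\kappa[u,v,w]/(u,v,w)^3$, for example for the union of all $\mathbb F_q$-rational lines through $0$ in $\mathbb A^3$.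
\item[(c)] If $e\ge4$, then $\hat Z_R$ and $H_R$ have radius of convergence $0$.
\end{itemize}
\end{theorem}

The negative statements come from counting the modules killed by $\mathfrak m^2$ (Section~\ref{sec:squarezero}) or by $\mathfrak m^3$ (Section~\ref{sec:three}). The positive statements have two ingredients. Section~\ref{sec:majorant} shows, for every $e$, that dividing by $\hat Z_{\tilde R}$ cancels all modules except those over one finite quotient $S$ of $R$, up to an explicit entire factor. Section~\ref{sec:planar} shows that the coefficients of $\hat Z_S$ decay like $q^{-\varepsilon n^2}$ when $S$ has two generators. Sections~\ref{sec:tools} and~\ref{sec:reduction} contain the counting tools and the reduction to local rings.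

\section{Two ways to count finite modules}\label{sec:tools}

\subsection*{Power series}
We write $[x^n]A$ for the coefficient of $x^n$ in $A$, and $A\ll B$ if $|[x^n]A|\le[x^n]B$ for all $n$. A series has \emph{Gaussian decay} if $|[x^n]A|\le Cq^{-\varepsilon n^2}$ for some $C,\varepsilon>0$. Such a series is entire. A product of two such series has Gaussian decay: we may take the same $\varepsilon$ for both, $a^2+b^2\ge(a+b)^2/2$ gives $\sum_{a+b=n}q^{-\varepsilon(a^2+b^2)}\le(n+1)q^{-\varepsilon n^2/2}$, and the factor $n+1$ is absorbed by decreasing the exponent.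

\subsection*{Linear algebra over $\mathbb F_Q$}
Let $Q$ be a power of $q$ and $c_Q=\prod_{i\ge1}(1-Q^{-i})>0$. We write $GL_n(Q)$ for $GL_n(\mathbb F_Q)$. For $s\le D$, the number of linearly independent $s$-tuples in $\mathbb F_Q^D$ satisfies
\begin{equation}\label{eq:indep}
c_QQ^{sD}\le\prod_{i=0}^{s-1}(Q^D-Q^i)\le Q^{sD}.
\end{equation}
It is also the number of surjections $\mathbb F_Q^D\to\mathbb F_Q^s$ (the rows of the matrix must be independent), and for $s=D=n$ it is $|GL_n(Q)|$. The number of subspaces of dimension $b$, or of codimension $b$, in $\mathbb F_Q^{a+b}$ is the Gaussian binomial coefficient $\binom{a+b}{b}_Q=Q^{ab}\prod_{i=1}^b(1-Q^{-a-i})/(1-Q^{-i})$. Each factor of the product is at least $1$ and at most $(1-Q^{-i})^{-1}$, so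
\begin{equation}\label{eq:gauss}
Q^{ab}\le\binom{a+b}{b}_Q\le c_Q^{-1}Q^{ab}.
\end{equation}
We use the $q$-binomial theorem and Euler's identity,
\begin{equation}\label{eq:qbinom}
\prod_{i=0}^{d-1}(1+Q^i\tau)=\sum_{s=0}^dQ^{\binom s2}\binom ds_Q\tau^s,\qquad
\prod_{i\ge1}(1+Q^{-i}\tau)=\sum_{s\ge0}\frac{Q^{-s(s+1)/2}}{\prod_{i\le s}(1-Q^{-i})}\,\tau^s .
\end{equation}

\subsection*{The rings}
The local computations concern rings $B$ that are finite products of complete noetherian local $\mathbb F_q$-algebras with finite residue fields; call such rings \emph{admissible}, and let $J$ be the Jacobson radical. A $B$-module with $q^n$ elements is a quotient of the finite module $(B/J^n)^n$, so each coefficient of $\hat Z_B$ is a finite sum. We have $\hat Z_{B\times B'}=\hat Z_B\hat Z_{B'}$. If $B'$ is a quotient of $B$, then $\hat Z_{B'}\ll\hat Z_B$, since $B'$-modules are $B$-modules with the same homomorphisms.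

Let $S$ be a finite local $\mathbb F_q$-algebra with residue field $\kappa=\mathbb F_Q$, $Q=q^m$, and embedding dimension $e$. By Hensel's lemma each element of $\kappa$ lifts uniquely to a root of $z^Q-z$ in $S$, and these roots form a subfield, so $S$ is a $\kappa$-algebra. Lifts of a basis of $\mathfrak m_S/\mathfrak m_S^2$ generate $S$ over $\kappa$ because $\mathfrak m_S$ is nilpotent. Thus $S$ is a quotient of $\kappa[u_1,\dots,u_e]$ in which the $u_i$ generate $\mathfrak m_S$, and $\ell(M)=m\dim_\kappa M$ for every finite $S$-module $M$. In particular only powers of $x^m$ occur in $\hat Z_S$.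

\subsection*{Modules as tuples of matrices}

\begin{lemma}\label{lem:matrices}
Let $\kappa=\mathbb F_Q$ and $B=\kappa[u_1,\dots,u_e]/I$. Then $\sum_M1/|\operatorname{Aut}M|$, over the isomorphism classes of $B$-modules of $\kappa$-dimension $n$, equals $|GL_n(Q)|^{-1}$ times the number of $e$-tuples of commuting $n\times n$ matrices over $\kappa$ that are annihilated by all polynomials in $I$.
\end{lemma}

\begin{proof}
Such tuples are the $B$-module structures on $\kappa^n$. The orbits of $GL_n(Q)$ under simultaneous conjugation are the isomorphism classes, and the stabilizer of a tuple is the automorphism group of the module. So the orbit of $M$ has $|GL_n(Q)|/|\operatorname{Aut}M|$ elements.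
\end{proof}

\subsection*{Modules as quotients of free modules}
For an admissible ring $B$ and $d\ge0$ let
\[
\Phi^B_d(t)=\sum_{L\subset B^d}t^{\ell(B^d/L)},
\]
where $L$ runs over the $B$-submodules of finite index. This series counts actual submodules, with no weights, and it recovers $\hat Z_B$ in the limit.

\begin{lemma}\label{lem:quot}
We have $\Phi^B_d(xq^{-d})\ll\hat Z_B(x)$, and $\Phi^B_d(xq^{-d})\to\hat Z_B(x)$ coefficientwise as $d\to\infty$.
\end{lemma}

\begin{proof}
The group $\operatorname{Aut}M$ acts freely on the set $\operatorname{Sur}(B^d,M)$ of surjections, and the orbits correspond to the submodules $L$ with $B^d/L\cong M$. Since $|M|^d=q^{d\ell(M)}$,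
\[
\Phi_d^B(xq^{-d})=\sum_M\frac{|\operatorname{Sur}(B^d,M)|}{|M|^d}\cdot\frac{x^{\ell(M)}}{|\operatorname{Aut}M|}.
\]
The first fraction is the proportion of $d$-tuples in $M$ that generate $M$, so it is at most $1$. By Nakayama's lemma a tuple generates $M$ if and only if it generates $M/JM=\prod_jk_j^{s_j}$, where the $k_j$ are the residue fields. So the proportion is $\prod_j\prod_{i=0}^{s_j-1}(1-|k_j|^{i-d})$, which tends to $1$.
\end{proof}

\begin{lemma}\label{lem:dvr}
Let $O$ be an admissible discrete valuation ring with residue field of size $Q=q^m$. Then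
\[
\Phi^O_d(t)=\prod_{i=0}^{d-1}(1-Q^it^m)^{-1},\qquad \hat Z_O(x)=\prod_{i\ge1}(1-Q^{-i}x^m)^{-1}.
\]
\end{lemma}

\begin{proof}
This is Hermite normal form. Let $T$ be a uniformizer and write $\Phi^O_d(t)=\varphi_d(\tau)$ with $\tau=t^m$. To $L\subset O^d$ attach $L'=L\cap O^{d-1}$ and the integer $a\ge0$ such that the last coordinates of the elements of $L$ form the ideal $T^aO$. Then $|O^d/L|=Q^a|O^{d-1}/L'|$. The submodules with given $(L',a)$ are the $L'+O\cdot(v,T^a)$ with $v\in O^{d-1}$, and $L$ determines $v$ exactly up to $L'$. So there are $|O^{d-1}/L'|$ of them, and $\varphi_d(\tau)=\varphi_{d-1}(Q\tau)/(1-\tau)$. The first formula follows by induction from $\varphi_0=1$. Substituting $t=xq^{-d}$ gives $\prod_{i=1}^d(1-Q^{-i}x^m)^{-1}$, and Lemma~\ref{lem:quot} gives the second formula.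
\end{proof}

The poles of $\hat Z_O$ lie on the circles $|x|=q^i$, $i\ge1$. So $\hat Z_O$ is holomorphic on $|x|<q$, and $1/\hat Z_O$ is entire.

\section{Reduction to the singular points}\label{sec:reduction}

Let $X$ be a reduced curve. We recall the standard facts about its normalization. The map $\tilde X\to X$ is finite and is an isomorphism outside the finite set $\operatorname{Sing}X$ of non-regular points, and $p$ is regular if and only if $e_p=1$. Since $X$ is excellent, $R_p$ is reduced, its normalization $\tilde R_p$ (the integral closure in the total quotient ring) is a finite $R_p$-module, and $\tilde R_p=\prod_jO_j$ is the product of the completed local rings of $\tilde X$ at the points over $p$. The $O_j$ are complete discrete valuation rings with finite residue fields.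

A sheaf of finite length is the direct sum of its localizations, there are no nonzero maps between summands supported at different points, and a finite $\mathcal O_{X,p}$-module is the same as a finite $R_p$-module. Hence $\hat Z_X=\prod_p\hat Z_{R_p}$, an Euler product of series with constant term $1$ and nonnegative coefficients. Comparing with the Euler product of $\tilde X$, and using $H_{R_p}=1$ at regular points, we get the identity of formal power series
\begin{equation}\label{eq:global}
\hat Z_X=\hat Z_{\tilde X}\cdot\prod_{p\in\operatorname{Sing}X}H_{R_p}.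
\end{equation}
By Lemma~\ref{lem:dvr}, $\hat Z_{\tilde X}(x)=\prod_{p'}\prod_{i\ge1}(1-(q^{-i}x)^{\deg p'})^{-1}=\prod_{i\ge1}Z_{\tilde X}(q^{-i}x)$. The zeta function $Z_{\tilde X}(t)$ is a rational function equal to $1+O(t)$ near $0$. On a disk $|x|\le r$ all but finitely many of the factors $Z_{\tilde X}(q^{-i}x)$ are holomorphic and equal to $1+O(rq^{-i})$, so their product converges uniformly. Therefore $\hat Z_{\tilde X}$ is meromorphic on $\mathbb C$, and it is holomorphic and nonzero near $0$.

\begin{lemma}\label{lem:reduce}
The statement of the conjecture holds for $X$ if and only if the formal series $\prod_{p\in\operatorname{Sing}X}H_{R_p}$ has infinite radius of convergence, and then $H_X$ is the sum of this series.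
\end{lemma}

\begin{proof}
If $\hat Z_X=\hat Z_{\tilde X}H_X$ with $H_X$ entire, then the Taylor series of $H_X$ at $0$ is the formal quotient $\hat Z_X/\hat Z_{\tilde X}$, which is the product in \eqref{eq:global}. Conversely, if this product converges everywhere, with sum $H_X$, then by \eqref{eq:global} the series $\hat Z_X$ converges near $0$ to $\hat Z_{\tilde X}H_X$, which is meromorphic on $\mathbb C$.
\end{proof}

\begin{lemma}\label{lem:radii}
Let $R=R_p$. If one of the series $\hat Z_R$, $H_R$ has radius of convergence less than $q$, then the two radii are equal.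
\end{lemma}

\begin{proof}
Let $\rho_Z$ and $\rho_H$ be the radii. Since $\hat Z_{\tilde R}=\prod_j\hat Z_{O_j}$ is holomorphic on $|x|<q$ and has an entire inverse, $\rho_Z\ge\min(\rho_H,q)$ and $\rho_H\ge\rho_Z$. Hence $\min(\rho_Z,q)=\min(\rho_H,q)$.
\end{proof}

\section{Modules killed by $\mathfrak m^2$}\label{sec:squarezero}

Fix $\kappa=\mathbb F_Q$ with $Q=q^m$, and let $S_e=\kappa[u_1,\dots,u_e]/(u_1,\dots,u_e)^2$. If $p$ has residue field $\kappa$ and embedding dimension $e$, then $R_p/\mathfrak m^2$ is a quotient of $S_e$ of the same dimension $1+e$, so $R_p/\mathfrak m^2\cong S_e$. By Lemma~\ref{lem:matrices}, $[x^{mn}]\hat Z_{S_e}$ is the number of tuples $(A_1,\dots,A_e)$ of $n\times n$ matrices with $A_iA_j=0$ for all $i,j$, divided by $|GL_n(Q)|$. To build such a tuple, choose a subspace $W\subset\kappa^n$ of dimension $b$ and codimension $a$, and then $e$ maps $\kappa^n/W\to W$. This gives about $Q^{ab+eab}$ tuples, to be compared with $Q^{(a+b)^2}$. The relevant quadratic form is $(e+1)ab-(a+b)^2$. It is negative definite for $e\le2$, equal to $-(a-b)^2$ for $e=3$, and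 indefinite for $e\ge4$.

\begin{lemma}\label{lem:squarezero}
For $e\ge1$, $a\ge1$ and $n\ge0$,
\[
[x^{2am}]\hat Z_{S_e}\ge c_QQ^{(e-3)a^2},\qquad
[x^{nm}]\hat Z_{S_e}\le c_Q^{-2}\sum_{a+b=n}Q^{(e+1)ab-(a+b)^2},
\]
where the sum is over all integers $a,b\ge0$ with $a+b=n$. In particular $\hat Z_{S_2}$ has Gaussian decay, and the coefficients of $\hat Z_{S_3}$ are bounded.
\end{lemma}

\begin{proof}
\emph{Lower bound.} For each $a$-dimensional $W\subset\kappa^{2a}$ take the tuples in which every $A_i$ kills $W$ and has image in $W$, and $A_1$ induces an isomorphism $\kappa^{2a}/W\to W$. These satisfy $A_iA_j=0$. The condition on $A_1$ ensures that $W=\operatorname{im}A_1$ is determined by the tuple, so no tuple is counted twice. Each $W$ gives $|GL_a(Q)|Q^{(e-1)a^2}\ge c_QQ^{ea^2}$ tuples, and there are at least $Q^{a^2}$ subspaces $W$ by \eqref{eq:gauss}. Divide by $|GL_{2a}(Q)|\le Q^{4a^2}$.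

\emph{Upper bound.} Given a tuple with $A_iA_j=0$, let $W=\sum_i\operatorname{im}A_i$, $b=\dim W$, $a=n-b$. Every $A_i$ kills $W$, so it comes from a map $\kappa^n/W\to W$. There are at most $c_Q^{-1}Q^{ab}$ choices of $W$ and $Q^{eab}$ choices of the maps. Divide by $|GL_n(Q)|\ge c_QQ^{n^2}$.

For $e=2$ the exponent is $-(a^2-ab+b^2)=-\frac14(a+b)^2-\frac34(a-b)^2\le-n^2/4$, and there are $n+1$ terms. For $e=3$ the sum is at most $\sum_{k\in\mathbb Z}Q^{-k^2}$.
\end{proof}

Since $S_e$ is a quotient of $R_p$ and the other Euler factors have nonnegative coefficients and constant term $1$,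
\begin{equation}\label{eq:lower}
[x^{2am}]\hat Z_X\ge[x^{2am}]\hat Z_{R_p}\ge c_QQ^{(e_p-3)a^2}\qquad(a\ge1).
\end{equation}
This bound sees only $R_p/\mathfrak m^2$; it uses neither that $X$ is reduced nor that it has dimension $1$.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
If $e_p\ge4$, then \eqref{eq:lower} gives $[x^{2am}]\hat Z_X\ge c_QQ^{a^2}$, whose $2am$-th root tends to infinity. So the radius of convergence is $0$. A meromorphic function with this expansion at $0$ would be holomorphic near $0$, and its Taylor series would have positive radius of convergence; so there is none.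

The ideal $(u_iu_j)_{i<j}$ is generated by squarefree monomials, hence radical, and its zero set is the union of the four axes. It lies in $(u_1,\dots,u_4)^2$, so $e=4$ at the origin. The ring $\mathbb F_q[T^4,\dots,T^7]$ is a domain of dimension $1$ with basis $1,T^4,T^5,\dots$. The maximal ideal at the origin is spanned by the $T^n$ with $n\ge4$ and its square by the $T^n$ with $n\ge8$, so again $e=4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}(c) and of the bound in (b)]
By \eqref{eq:lower}, the radius of convergence of $\hat Z_R$ is $0$ if $e\ge4$. If $e=3$, infinitely many coefficients are at least $c_Q$, so the radius is at most $1$. By Lemma~\ref{lem:radii}, $H_R$ has the same radius.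
\end{proof}

\begin{proof}[Proof of ``only if'' in Theorem~\ref{thm:class}]
Several singular points may be present, and the series $H_{R_{p'}}$ need not have nonnegative coefficients, so we return to the series $\hat Z_{R_{p'}}$, which do. Suppose that $e_p\ge3$ for some $p$, which is then singular, and that the statement holds for $X$. By Lemma~\ref{lem:reduce},
\[
\prod_{p'\in\operatorname{Sing}X}\hat Z_{R_{p'}}=H_X\prod_{p'\in\operatorname{Sing}X}\hat Z_{\tilde R_{p'}}
\]
with $H_X$ entire, so the left side has radius of convergence at least $q$. But its coefficients are at least those of $\hat Z_{R_p}$, infinitely many of which are at least $c_Q$ by \eqref{eq:lower}. So its radius is at most $1<q$, a contradiction.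
\end{proof}

\section{A majorant for $H_R$}\label{sec:majorant}

An upper bound for $\hat Z_R$ alone cannot show that $H_R$ is entire: already for a regular point $\hat Z_R$ has a pole, while $H_R=1$. The cancellation produced by the factor $1/\hat Z_{\tilde R}$ has to be seen exactly. We find it in each rank $d$, on the series $\Phi^R_d$, where a submodule $L\subset R^d$ can be sorted by the $\tilde R$-module that it spans.

Let $R=R_p$ and $\tilde R=\prod_jO_j$, and let $K=\prod_jK_j$ be the total quotient ring. Let $T_j$ be a uniformizer and $k_j$ the residue field of $O_j$, and put $m_j=[k_j:\mathbb F_q]$, $q_j=q^{m_j}$, $T=(T_j)_j\in\tilde R$. Since $\tilde R$ is a finite $R$-module inside $K$, some non-zero-divisor $s\in R$ satisfies $s\tilde R\subset R$. Each component of $s$ is a unit times a power of $T_j$, so there is an integer $c\ge1$ with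
\begin{equation}\label{eq:conductor}
T^c\tilde R\subset R.
\end{equation}
This is the place where we use that the curve is reduced. Fix such a $c$. Then $\delta=\ell(\tilde R/R)$ is finite, $T^{2c}\tilde R$ is a proper ideal of $R$ of finite index, and $S=R/T^{2c}\tilde R$ is a finite local ring.

\begin{proposition}\label{prop:majorant}
For every closed point $p$ of a reduced curve,
\[
H_R(x)\ll\hat Z_S(x)\,E(x),\qquad E(x)=\prod_j\prod_{i\ge1}(1+q_j^{-i}x^{m_j}).
\]
The series $E$ has Gaussian decay.
\end{proposition}

The last assertion follows from Euler's identity \eqref{eq:qbinom}: in the $j$-th factor the coefficient of $x^{n}$ vanishes unless $n=m_js$, and is then at most $c_{q_j}^{-1}q_j^{-s^2/2}=c_{q_j}^{-1}q^{-n^2/(2m_j)}$.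

An $\tilde R$-submodule of $\tilde R^d$ is a product of $O_j$-submodules, so by Lemma~\ref{lem:dvr} the inverse of $\Phi_d^{\tilde R}$ is the polynomial $D_d(t)=\prod_j\prod_{i=0}^{d-1}(1-q_j^it^{m_j})$. Put
\[
N_d=\Phi^R_d\,D_d .
\]
By Lemma~\ref{lem:quot}, and since $D_d(xq^{-d})=\prod_j\prod_{i=1}^d(1-q_j^{-i}x^{m_j})$ tends to $1/\hat Z_{\tilde R}$,
\begin{equation}\label{eq:limit}
N_d(xq^{-d})\to H_R(x)\quad\text{coefficientwise.}
\end{equation}

\subsection*{The cusp in rank one}
Let $R=\mathbb F_q[[T^2,T^3]]\subset O=\mathbb F_q[[T]]$, so that $\mathfrak m=T^2O$, $c=2$, $\delta=1$. Take $d=1$, so $D_1=1-t$. For $n\in\mathbb Z$ let $F_n=\sum_Lt^{\ell(T^nO/L)}$, summed over the ideals $L$ of $R$ with $OL=T^nO$. Then $F_n=0$ for $n<0$. For $n=0$ only $L=R$ occurs, and $F_0=t$. No element of $R$ has valuation $1$, so $F_1=0$. For $n\ge2$ such an $L$ contains $\mathfrak mL=T^{n+2}O$, and every subspace between $T^{n+2}O$ and $T^nO$ is an ideal. In the plane $T^nO/T^{n+2}O$ we need the subspaces not contained in the line spanned by $T^{n+1}$: the plane itself and $q$ lines. So $F_n=1+qt$.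 Since $\ell(R/L)=n+\ell(T^nO/L)-1$, we have $\Phi^R_1=t^{-1}\sum_nF_nt^n$, and
\[
N_1=(1-t)\Phi_1^R=t^{-1}\sum_{n\ge0}(F_n-F_{n-1})t^n=t^{-1}\bigl(t-t^2+(1+qt)t^2\bigr)=1+qt^2 .
\]
Multiplication by $D_1$ replaces $F_n$ by its first difference, and the difference vanishes for $n>c$. The reason is that for $n>c$ both $T^nO$ and $T^{n-1}O$ lie in $R$, so the condition $L\subset R$ is automatic and multiplication by $T^{-1}$ matches the two sets of ideals.

In rank $d\ge2$ two things change. The first difference becomes an alternating sum over the subspaces of a $d$-dimensional space. And a module such as $T^nO\oplus O$ is deep in one direction only, so multiplication by $T^{-1}$ destroys the condition $L\subset R^d$. It has to be replaced by a map that stretches the deep direction alone.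

\subsection*{Sorting by lattices}
A \emph{lattice} is an $\tilde R$-submodule $\Lambda=\prod_j\Lambda_j\subset K^d$ in which each $\Lambda_j$ is a free $O_j$-module of rank $d$ in $K_j^d$. Put
\[
F(\Lambda)=\sum_{L\subset R^d,\ \tilde RL=\Lambda}t^{\ell(\Lambda/L)},
\]
where $L$ runs over $R$-submodules. By \eqref{eq:conductor}, every $R$-submodule $L$ satisfies
\begin{equation}\label{eq:contains}
L\supset(T^c\tilde R)L=T^c\,\tilde RL .
\end{equation}
So $F(\Lambda)$ is a polynomial with nonnegative coefficients, and it is $0$ unless $\Lambda\subset\tilde R^d$. A submodule $L\subset R^d$ has finite index if and only if $\tilde RL$ is a lattice: if $L$ has finite index, then so does $\tilde RL$ in $\tilde R^d$, and the converse follows from \eqref{eq:contains}. With $\Lambda=\tilde RL$,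
\begin{equation}\label{eq:length}
\ell(R^d/L)=\ell(\tilde R^d/\Lambda)+\ell(\Lambda/L)-d\delta,
\end{equation}
and hence $\Phi^R_d(t)=t^{-d\delta}\sum_{\Lambda\subset\tilde R^d}F(\Lambda)t^{\ell(\tilde R^d/\Lambda)}$.

To multiply by $D_d$, we write $D_d$ too as a sum over lattices. For lattices with $T\Lambda\subset\Lambda'\subset\Lambda$ put
\[
\mu(\Lambda',\Lambda)=\prod_j(-1)^{s_j}q_j^{\binom{s_j}2},\qquad s_j=\dim_{k_j}\Lambda_j/\Lambda_j' .
\]
For fixed $\Lambda$, the component $\Lambda'_j$ corresponds to a subspace of codimension $s_j$ in $\Lambda_j/T_j\Lambda_j\cong k_j^d$. So the $q$-binomial theorem \eqref{eq:qbinom}, with $\tau=\mp t^{m_j}$, gives for every lattice $\Lambda$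
\begin{equation}\label{eq:mu}
\sum_{T\Lambda\subset\Lambda'\subset\Lambda}\mu(\Lambda',\Lambda)t^{\ell(\Lambda/\Lambda')}=D_d(t),\qquad
\sum_{T\Lambda\subset\Lambda'\subset\Lambda}|\mu(\Lambda',\Lambda)|t^{\ell(\Lambda/\Lambda')}=\prod_j\prod_{i=0}^{d-1}(1+q_j^it^{m_j}).
\end{equation}
Insert the first identity into the term of $\Phi_d^R$ indexed by $\Lambda$ and exchange the sums; only finitely many pairs $(\Lambda',\Lambda)$ contribute to each power of $t$. The result is
\begin{equation}\label{eq:Nd}
N_d(t)=t^{-d\delta}\sum_{\Lambda'\subset\tilde R^d}t^{\ell(\tilde R^d/\Lambda')}G(\Lambda'),\qquad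
G(\Lambda')=\sum_{\Lambda'\subset\Lambda\subset T^{-1}\Lambda'}\mu(\Lambda',\Lambda)F(\Lambda).
\end{equation}
The condition $\Lambda\subset\tilde R^d$ has been dropped in $G$ because $F$ vanishes without it. For the cusp and $d=1$ we recover $G(T^nO)=F_n-F_{n-1}$.

\subsection*{Stretching one direction}
We regard $K_j^d$ as a factor of $K^d$.

\begin{lemma}\label{lem:stretch}
Let $\Lambda$ be a lattice and let $y\in T_j^cO_j^d$ satisfy $T_jy\in\Lambda$. Then $F(\Lambda)=F(\Lambda+O_jy)$.
\end{lemma}

\begin{proof}
We may assume $y\notin\Lambda$. Put $\Lambda^+=\Lambda+O_jy$. Since $T_jy\in\Lambda$, the quotient $\Lambda^+_j/\Lambda_j$ is one-dimensional over $k_j$ and $T_j\Lambda_j^+\subset\Lambda_j$. Thus $\Lambda_j/T_j\Lambda^+_j$ is a hyperplane of $\Lambda_j^+/T_j\Lambda_j^+$ that does not contain the class of $y$. Lift a basis of the hyperplane to $y_2,\dots,y_d\in\Lambda_j$. By Nakayama's lemma $y,y_2,\dots,y_d$ is a basis of $\Lambda_j^+$. The module $O_jT_jy\oplus\bigoplus_{i\ge2}O_jy_i$ is contained in $\Lambda_j$ and has the same index $q_j$ in $\Lambda_j^+$, so it equals $\Lambda_j$.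

Let $g\in GL_d(K)$ be the identity on the other factors, and on $K_j^d$ let $gy=T_j^{-1}y$ and $gy_i=y_i$. Then $g\Lambda=\Lambda^+$. The map $g$ need not preserve $R^d$, but it behaves well on $\Lambda$. If $z\in\Lambda$ has $j$-th component $\alpha T_jy+\sum_i\alpha_iy_i$ with $\alpha,\alpha_i\in O_j$, then
\[
gz-z=\alpha(1-T_j)y\in O_jy\subset T_j^cO_j^d\subset T^c\tilde R^d\subset R^d .
\]
So for $z\in\Lambda$ we have $z\in R^d$ if and only if $gz\in R^d$. Since $g$ is $K$-linear, $L\mapsto gL$ is a bijection from the $R$-submodules of $\Lambda$ that span $\Lambda$ over $\tilde R$ to the $R$-submodules of $\Lambda^+$ that span $\Lambda^+$, with $\ell(\Lambda^+/gL)=\ell(\Lambda/L)$, and $L\subset R^d$ if and only if $gL\subset R^d$.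
\end{proof}

\begin{lemma}\label{lem:vanish}
Let $\Lambda'\subset\tilde R^d$ be a lattice. Then $G(\Lambda')=0$ unless $\Lambda'\supset T^c\tilde R^d$.
\end{lemma}

\begin{proof}
Suppose $\Lambda_j'\not\supset T_j^cO_j^d$ for some $j$. By Smith normal form there is a basis $f_1,\dots,f_d$ of $O_j^d$ with $\Lambda'_j=\bigoplus_iO_jT_j^{a_i}f_i$. Some $a_i$ exceeds $c$, say $a_1\ge c+1$. Put $y=T_j^{a_1-1}f_1$. Then $y\in T_j^cO_j^d$, $y\notin\Lambda'$ and $T_jy\in\Lambda'$. Let $P$ be the set of lattices between $\Lambda'$ and $T^{-1}\Lambda'$. The map $\Lambda\mapsto\Lambda+O_jy$ sends $P$ to $P$, and by Lemma~\ref{lem:stretch} it preserves $F$. Grouping the terms of $G(\Lambda')$ by their image,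
\[
G(\Lambda')=\sum_{\Gamma\in P,\ y\in\Gamma}F(\Gamma)\sum_{\Lambda\in P,\ \Lambda+O_jy=\Gamma}\mu(\Lambda',\Lambda).
\]
In the inner sum only the $j$-th component of $\Lambda$ varies. The quotient $\Gamma_j/\Lambda'_j$ is a $k_j$-vector space of some dimension $u\ge1$ in which $y$ is nonzero, and $\Lambda_j/\Lambda'_j$ is either the whole space or a hyperplane not containing $y$. The number of such hyperplanes is $\frac{q_j^u-1}{q_j-1}-\frac{q_j^{u-1}-1}{q_j-1}=q_j^{u-1}$. Up to the common factor from the other components, the inner sum is
\[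
(-1)^uq_j^{\binom u2}+q_j^{u-1}(-1)^{u-1}q_j^{\binom{u-1}2}=0,
\]
because $\binom u2=\binom{u-1}2+u-1$.
\end{proof}

\begin{remark}\label{rem:poly}
Only finitely many lattices lie between $T^c\tilde R^d$ and $\tilde R^d$. So \eqref{eq:Nd} and Lemma~\ref{lem:vanish} show that the power series $N_d$ is a polynomial, for every $d$ and every embedding dimension, and \eqref{eq:limit} exhibits $H_R$ as a coefficientwise limit of polynomials.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:majorant}]
All the cancellation that we need is contained in Lemma~\ref{lem:vanish}, and we now take absolute values. In \eqref{eq:Nd} only pairs with $T^c\tilde R^d\subset\Lambda'\subset\Lambda\subset\tilde R^d$ and $T\Lambda\subset\Lambda'$ remain. Weaken the first inclusion to $T^c\tilde R^d\subset\Lambda$. Since $F$ has nonnegative coefficients, \eqref{eq:mu} and \eqref{eq:length} give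
\begin{align*}
N_d(t)&\ll t^{-d\delta}\sum_{T^c\tilde R^d\subset\Lambda\subset\tilde R^d}F(\Lambda)t^{\ell(\tilde R^d/\Lambda)}\sum_{T\Lambda\subset\Lambda'\subset\Lambda}|\mu(\Lambda',\Lambda)|t^{\ell(\Lambda/\Lambda')}\\
&=\Bigl(\sum_{L\subset R^d,\ \tilde RL\supset T^c\tilde R^d}t^{\ell(R^d/L)}\Bigr)\prod_j\prod_{i=0}^{d-1}(1+q_j^it^{m_j}).
\end{align*}
For $L$ in the last sum, \eqref{eq:contains} gives $L\supset T^c\tilde RL\supset T^{2c}\tilde R^d$, which is the kernel of $R^d\to S^d$; this explains the exponent $2c$ in the definition of $S$. So these $L$ correspond to distinct submodules of $S^d$ of the same index, and the bracket is $\ll\Phi^S_d(t)$. Substitute $t=xq^{-d}$ and apply Lemma~\ref{lem:quot} to $S$: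
\[
N_d(xq^{-d})\ll\hat Z_S(x)\prod_j\prod_{i=1}^d(1+q_j^{-i}x^{m_j})\ll\hat Z_S(x)E(x).
\]
The right side does not depend on $d$, and \eqref{eq:limit} finishes the proof.
\end{proof}

\subsection*{Coordinate axes and the cusp}
If $\mathfrak m=T^c\tilde R$, then $\mathfrak m^2=T^{2c}\tilde R$ and $S=R/\mathfrak m^2\cong S_e$, so Lemma~\ref{lem:squarezero} supplies bounds in both directions. This happens for the cusp, with $c=2$ and $e=2$. It also happens for the $e$ coordinate axes, $R=\mathbb F_q[[u_1,\dots,u_e]]/(u_iu_j)_{i<j}$. An element of this ring is uniquely $\gamma+\sum_if_i(u_i)$ with $\gamma\in\mathbb F_q$ and $f_i(0)=0$, so $R$ is the subring of $\tilde R=\prod_{i=1}^e\mathbb F_q[[T_i]]$ of tuples with equal constant terms, $\mathfrak m=T\tilde R$, and $c=1$. For the cusp and for the node (two axes), $H_R\ll\hat Z_{S_2}E$ has Gaussian decay, which is Theorem~\ref{thm:local}(a) for these two rings.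

\begin{proof}[Proof that the three axes have radius $1$]
Here $H_R\ll\hat Z_{S_3}E$, where $\hat Z_{S_3}$ has bounded coefficients and $E$ is entire. So $H_R$ has radius of convergence at least $1$. By Section~\ref{sec:squarezero} the radius is at most $1$, and by Lemma~\ref{lem:radii} the series $\hat Z_R$ has the same radius.
\end{proof}

\section{Finite local rings with two generators}\label{sec:planar}

For a general planar singularity $S$ is larger than $R/\mathfrak m^2$, and we need the following bound.

\begin{proposition}\label{prop:planar}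
Let $S$ be a finite local $\mathbb F_q$-algebra of embedding dimension at most $2$. Then $\hat Z_S$ has Gaussian decay.
\end{proposition}

Both hypotheses are needed. For embedding dimension $3$ the statement fails by Lemma~\ref{lem:squarezero}, and for a discrete valuation ring, which is not finite, it fails because $\hat Z_O$ has poles.

Let $\kappa=\mathbb F_Q$ be the residue field, $Q=q^m$, and choose $k\ge1$ with $\mathfrak m_S^k=0$. Then $S$ is a quotient of $\kappa[u,v]/(u^k,v^k)$, so it suffices to count commuting pairs $(U,V)$ of $n\times n$ matrices with $U^k=V^k=0$. The conjugacy class of $U$ is given by a partition $\lambda$ of $n$ with all parts at most $k$: the matrix $U$ makes $\kappa^n$ into the $\kappa[u]$-module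
\[
M_\lambda=\bigoplus_{i=1}^k(\kappa[u]/u^i)^{r_i},\qquad n=\sum_iir_i,
\]
where $r_i$ is the number of parts equal to $i$. The matrices commuting with $U$ form the algebra $E_\lambda=\operatorname{End}_{\kappa[u]}(M_\lambda)$, and the conjugacy class of $U$ has $|GL_n(Q)|/|E_\lambda^\times|$ elements. By Lemma~\ref{lem:matrices},
\begin{equation}\label{eq:pairs}
[x^{mn}]\hat Z_S\le\sum_{\lambda\vdash n,\ \lambda_1\le k}\frac{\#\{V\in E_\lambda:V^k=0\}}{|E_\lambda^\times|}.
\end{equation}
This is where two generators matter: a single element of $E_\lambda$ is weighed against the group $E_\lambda^\times$. The trivial bound $|E_\lambda|/|E_\lambda^\times|$ for a summand is at least $1$, so the decay has to come from the condition $V^k=0$. We test this condition in a quotient of $E_\lambda$ that is a product of matrix algebras, where nilpotent elements of bounded order are rare.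

\begin{lemma}\label{lem:units}
There is a surjective ring homomorphism $\rho\colon E_\lambda\to\prod_{i=1}^kM_{r_i}(\kappa)$ such that $\phi\in E_\lambda$ is invertible if and only if $\rho(\phi)$ is invertible. Consequently $|E_\lambda^\times|=|\ker\rho|\prod_i|GL_{r_i}(Q)|\ge c_Q^k|E_\lambda|$.
\end{lemma}

\begin{proof}
Write $M=M_\lambda$. The subspaces $\ker u\cap u^{i-1}M=\bigoplus_{l\ge i}u^{l-1}(\kappa[u]/u^l)^{r_l}$, for $i=1,\dots,k+1$, form a filtration of $\ker u$ that ends in $0$ and is preserved by $E_\lambda$. Its $i$-th quotient $W_i$ is identified with $u^{i-1}(\kappa[u]/u^i)^{r_i}\cong\kappa^{r_i}$. Let $\rho$ be the action on $\prod_iW_i$. Given matrices $g_i\in M_{r_i}(\kappa)$, the endomorphism that acts by $g_i$ on the summand $(\kappa[u]/u^i)^{r_i}$ has image $(g_i)_i$, so $\rho$ is surjective. If $\rho(\phi)$ is invertible, then $\phi$ is bijective on $\ker u$. The kernel of $\phi$ is a $\kappa[u]$-submodule on which $u$ is nilpotent and injective, so it is $0$, and $\phi$ is invertible. The converse holds for every ring homomorphism. The count follows from \eqref{eq:indep}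 and $|E_\lambda|=|\ker\rho|\prod_iQ^{r_i^2}$.
\end{proof}

\begin{lemma}\label{lem:nilp}
Let $\nu_k(r)$ be the number of $V\in M_r(\kappa)$ with $V^k=0$. Then $\nu_k(r)\le c_Q^{-k}(r+1)^kQ^{r^2-r^2/k}$.
\end{lemma}

\begin{proof}
Sorting by conjugacy class, $\nu_k(r)=\sum_\mu|GL_r(Q)|/|E_\mu^\times|$ over the partitions $\mu$ of $r$ with $\mu_1\le k$. There are at most $(r+1)^k$ of them, since $\mu$ is determined by $k$ multiplicities between $0$ and $r$. Let $\mu'_s$ be the number of parts of $\mu$ that are at least $s$, so that $\sum_{s\le k}\mu'_s=r$. From $\dim\operatorname{Hom}(\kappa[u]/u^a,\kappa[u]/u^b)=\min(a,b)=\#\{s\ge1:s\le a,\ s\le b\}$ we get $\dim E_\mu=\sum_{s\le k}\mu_s'^2$, which is at least $r^2/k$ by the Cauchy--Schwarz inequality. By Lemma~\ref{lem:units}, $|E_\mu^\times|\ge c_Q^kQ^{r^2/k}$.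
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:planar}]
If $V^k=0$ in $E_\lambda$, then each component of $\rho(V)$ has $k$-th power $0$. So the numerator in \eqref{eq:pairs} is at most $|\ker\rho|\prod_i\nu_k(r_i)$. The factor $|\ker\rho|$ cancels, and by Lemmas~\ref{lem:units} and~\ref{lem:nilp} each summand is at most
\[
\prod_{i=1}^k\frac{\nu_k(r_i)}{|GL_{r_i}(Q)|}\le c_Q^{-k}\prod_{i=1}^k\nu_k(r_i)Q^{-r_i^2}\le c_Q^{-k-k^2}(n+1)^{k^2}Q^{-\sum_ir_i^2/k}.
\]
Since the parts are bounded, there are many of them: $n\le k\sum_ir_i$, so $\sum_ir_i^2\ge(\sum_ir_i)^2/k\ge n^2/k^3$. There are at most $(n+1)^k$ partitions $\lambda$. Hence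
\[
[x^{mn}]\hat Z_S\le c_Q^{-k-k^2}(n+1)^{k^2+k}Q^{-n^2/k^4}.
\]
With $N=mn$ the last factor is $q^{-N^2/(mk^4)}$, and exponents not divisible by $m$ do not occur. So any $\varepsilon<1/(mk^4)$ works.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}(a)]
If $e\le2$, then the quotient $S=R/T^{2c}\tilde R$ has embedding dimension at most $2$. By Propositions~\ref{prop:majorant} and~\ref{prop:planar}, $H_R$ is majorized by a product of two series with Gaussian decay.
\end{proof}

\begin{proof}[Proof of ``if'' in Theorem~\ref{thm:class}]
If all $e_p\le2$, then $\prod_{p\in\operatorname{Sing}X}H_{R_p}$ is a finite product of series with Gaussian decay, so it has Gaussian decay and is entire. Lemma~\ref{lem:reduce} gives the continuation, the factorization and the bound on $h_n$. Together with Section~\ref{sec:squarezero} this proves Theorem~\ref{thm:class}.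
\end{proof}

\section{Radius zero in embedding dimension three}\label{sec:three}

It remains to prove the last assertion of Theorem~\ref{thm:local}(b). For $e=3$ the modules killed by $\mathfrak m^2$ have bounded total weight in each length, so faster growth must come from modules with $\mathfrak m^2M\ne0$. We count modules with three layers when the only relations in $R/\mathfrak m^3$ are those of commutativity.

\begin{lemma}\label{lem:layers}
Let $\kappa=\mathbb F_Q$, $Q=q^m$, and $S'=\kappa[u_1,u_2,u_3]/(u_1,u_2,u_3)^3$, with maximal ideal $\mathfrak n$. Let $a_0,a_1,a_2\ge0$ satisfy $a_1\le3a_0$ and $a_2\le3(a_1-a_0)$, and put $n=a_0+a_1+a_2$. Then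
\[
[x^{mn}]\hat Z_{S'}\ge c_Q^2\,Q^{\,a_0a_2-(a_0-a_1+a_2)^2}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:matrices} we have to count triples $(U_1,U_2,U_3)$ of commuting operators on $V=\kappa^n$ whose triple products vanish. For each flag $V''\subset V'\subset V$ with $\dim V''=a_2$ and $\dim V'=a_1+a_2$ fix a splitting $V=V_0\oplus V_1\oplus V_2$ with $V_2=V''$ and $V_1\oplus V_2=V'$. Consider $U_i=A_i+B_i+C_i$, where $A_i\colon V_0\to V_1$, $B_i\colon V_1\to V_2$, $C_i\colon V_0\to V_2$ are extended by zero, subject to the following conditions: $B_iA_j=B_jA_i$ for all $i,j$, and the maps $(A_i)\colon V_0^3\to V_1$ and $(B_i)\colon V_1^3\to V_2$ are surjective. We have $U_iU_j=B_iA_j$, a map $V_0\to V_2$. So the $U_i$ commute, triple products vanish, and $V$ is an $S'$-module. The triple determines the flag. Indeed, $\mathfrak n^2V=\sum_{i,j}B_iA_jV_0=\sum_iB_iV_1=V_2$; and $\mathfrak nV$ lies in $V'$, contains $V_2$, and maps onto $\sum_iA_iV_0=V_1$ modulo $V_2$, so $\mathfrak nV=V'$. Different flags therefore give disjoint sets of triples.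

Fix a flag. By \eqref{eq:indep} and $a_1\le3a_0$ there are at least $c_QQ^{3a_0a_1}$ choices of $(A_i)$. Given $(A_i)$, choose a basis of $V_2$. Each row of the matrix $(B_1,B_2,B_3)$ is a triple $(\beta_i)\in(V_1^*)^3$ with $\beta_iA_j=\beta_jA_i$ for $i<j$. These are three equations in $V_0^*$, so the solution space has dimension $D\ge3a_1-3a_0\ge a_2$. Surjectivity of $(B_i)$ means that the $a_2$ rows are linearly independent, so there are at least $c_QQ^{a_2D}\ge c_QQ^{3a_2(a_1-a_0)}$ choices. The $C_i$ are free and give $Q^{3a_0a_2}$ choices. So each flag gives at least $c_Q^2Q^{3a_0a_1+3a_1a_2}$ triples. By \eqref{eq:gauss} the number of flags is $\binom{n}{a_0}_Q\binom{a_1+a_2}{a_2}_Q\ge Q^{a_0a_1+a_0a_2+a_1a_2}$. After division by $|GL_n(Q)|\le Q^{n^2}$ the exponent is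
\[
4a_0a_1+4a_1a_2+a_0a_2-(a_0+a_1+a_2)^2=a_0a_2-(a_0-a_1+a_2)^2.\qedhere
\]
\end{proof}

For $a_2=0$ the exponent is the form $-(a_0-a_1)^2$ of Section~\ref{sec:squarezero}. A third layer makes the form indefinite: the choice $a_1=a_0+a_2$ kills the square and leaves $a_0a_2$.

\begin{proof}[End of the proof of Theorem~\ref{thm:local}(b)]
Suppose $R/\mathfrak m^3\cong S'$. The triple $(a_0,a_1,a_2)=(a,2a,a)$ satisfies the hypotheses of Lemma~\ref{lem:layers}, so $[x^{4am}]\hat Z_R\ge c_Q^2Q^{a^2}$ for all $a$. Hence $\hat Z_R$ has radius of convergence $0$, and so has $H_R$ by Lemma~\ref{lem:radii}.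

Let $X\subset\mathbb A^3$ be the reduced union of all $\mathbb F_q$-rational lines through $0$, with ideal $I\subset\mathbb F_q[u_1,u_2,u_3]$. It is the intersection of the homogeneous ideals of the lines, so it is homogeneous, and its elements vanish on $\mathbb F_q^3$, since every point of $\mathbb F_q^3$ lies on such a line. We claim that a form $f$ of degree at most $q$ that vanishes on $\mathbb F_q^3$ is zero. Recall that a polynomial of degree less than $q$ in each variable that vanishes on $\mathbb F_q^3$ is zero. This settles the case $\deg f<q$. If $\deg f=q$, the only monomials with an exponent at least $q$ are the $u_i^q$. Replace $u_i^q$ by $u_i$. The function on $\mathbb F_q^3$ is unchanged, and no two monomials merge, because the $u_i$ have degree $1$ and the remaining monomials have degree $q\ge2$. The new polynomial is zero, and it has the same coefficients as $f$, so $f=0$. Therefore $I\subset(u_1,u_2,u_3)^{q+1}\subset(u_1,u_2,u_3)^3$, and at the origin $R/\mathfrak m^3=\mathbb F_q[u_1,u_2,u_3]/(u_1,u_2,u_3)^3$.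
\end{proof}

The three axes and the union of all rational lines both have $R/\mathfrak m^2\cong S_3$, and their radii of convergence are $1$ and $0$. So for $e=3$ the radius is not determined by the embedding dimension.

\begin{thebibliography}{1}

\bibitem{talk}
\emph{A generalization of a zeta function of Cohen--Lenstra},
\texttt{http://www-personal.umich.edu/\textasciitilde{}huangyf/files/talk\_umich\_rtg.pdf}

\end{thebibliography}
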